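\title{Pellian polynomials in the family $t^{2d}+t+b$}

\begin{abstract}
A complex polynomial $D$ of even degree that is not a square is Pellian if $X^2-Y^2D=1$ has a solution in polynomials with $Y\neq0$. Let $\mathcal P_d$ be the set of $b\in\mathbb C$ for which $t^{2d}+t+b$ is Pellian; by a theorem of Masser and Zannier it is finite for each $d\ge3$. We prove that $\mathcal P_d=\{0\}$ for all $d\ge10^{10}$, so that $\bigcup_{d\ge3}\mathcal P_d$ is finite. The proof applies the product formula to the leading coefficient of $2X$, which is bounded by Gauss norms at the finite places and by the Dirichlet principle at the infinite places.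
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $D\in\mathbb C[t]$ be a polynomial of even degree that is not a square. The \emph{Pell--Abel equation} for $D$ is
\[
X(t)^2-Y(t)^2D(t)=1,\qquad X,Y\in\mathbb C[t].
\]
A solution is \emph{nontrivial} if $Y\ne0$, and $D$ is \emph{Pellian} if a nontrivial solution exists.

A count of equations shows how restrictive this is. Let $D$ be monic of degree $2d$ and expand $\sqrt D=t^d(1+O(t^{-1}))$ as a Laurent series in $t^{-1}$. If $(X,Y)$ is a nontrivial solution with $\deg X=n$ and the sign of $Y$ is chosen so that $X$ and $Y$ have the same leading coefficient, then $X-Y\sqrt D=(X+Y\sqrt D)^{-1}=O(t^{-n})$, so the coefficients of $t^{-1},\dots,t^{-(n-1)}$ in $Y\sqrt D$ vanish. Conversely, if $Y\neq0$ has degree at most $n-d$ and these coefficients vanish, let $X$ be the polynomial part of $Y\sqrt D$; then $X^2-Y^2D=O(t^{-n})\,O(t^n)$ is a constant, which is nonzero because $D$ is not a square and can be scaled to $1$. So $D$ is Pellian exactly when, for some $n\geq d$, a system of $n-1$ homogeneous linear equations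 in the $n-d+1$ coefficients of $Y$ has a nonzero solution. A nonzero solution is automatic for $n-d$ equations; the surplus is $d-1$ equations, whatever $n$ is.

For integers $d\ge1$ and $b\in\mathbb C$ put
\[
D_{d,b}(t)=t^{2d}+t+b,\qquad \mathcal P_d=\{b\in\mathbb C: D_{d,b}\text{ is Pellian}\}.
\]
For $d=1$ there is no surplus, and indeed $D_{1,b}=(t+\frac12)^2-c$ with $c=\frac14-b$ has the solution $X=(t+\frac12)/\sqrt c$, $Y=1/\sqrt c$ whenever it is not a square; so $\mathcal P_1=\mathbb C\setminus\{\frac14\}$. For $d=2$ each $n$ gives one condition on the one unknown $b$. For $d\ge3$ the unknown $b$ is overdetermined for every $n$, and one expects only solutions that exist for a structural reason. One such solution exists for every $d$: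
\begin{equation}\label{eq:b0}
(2t^{2d-1}+1)^2-(2t^{d-1})^2D_{d,0}(t)=1,
\end{equation}
so $0\in\mathcal P_d$. The count proves nothing, since there are infinitely many $n$, but a theorem of Masser and Zannier states that \emph{$\mathcal P_d$ is finite for every $d\ge3$}. The following question, which asks for uniformity in $d$ as well, is posed in \cite{torsion}:
\begin{quote}
Is the union $\bigcup_{d\ge3}\mathcal P_d$ finite?
\end{quote}
The answer is yes.

\begin{theorem}\label{thm:main}
For every $d\ge10^{10}$ one has $\mathcal P_d=\{0\}$. Hence $\bigcup_{d\ge3}\mathcal P_d=\{0\}\cup\bigcup_{3\le d<10^{10}}\mathcal P_d$ is finite.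
\end{theorem}

\begin{theorem}\label{thm:ab}
Let $d\ge10^{10}$ and $a,b\in\mathbb C$ with $(a,b)\ne(0,0)$. Then $t^{2d}+at+b$ is Pellian if and only if $ab=0$.
\end{theorem}

The next statement shows that a theorem of the shape of Theorem~\ref{thm:main} is not only sufficient but necessary for a positive answer.

\begin{proposition}\label{prop:compl}
The set $\mathcal P_d$ is stable under multiplication by the $(2d-1)$-th roots of unity. Hence $\bigcup_{d\ge3}\mathcal P_d$ is finite if and only if $\mathcal P_d=\{0\}$ for all but finitely many $d$. For $d=2$ the analogue of Theorem~\ref{thm:main} fails: $\frac12\in\mathcal P_2$.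
\end{proposition}

The only input beyond textbook facts is the theorem of Masser and Zannier. The threshold $10^{10}$ is not optimized, and we do not determine $\mathcal P_d$ for $3\le d<10^{10}$.

The method is as follows. A nonzero $b\in\mathcal P_d$ is algebraic, and there is a solution $X=At^n+\cdots$ over a number field. We bound $\frac1n\log|2A|_v$ from above at every place $v$, uniformly in $d$ and $n$, and for large $d$ the sum of the bounds is negative, against the product formula. Section~\ref{sec:product} states the three local results, tests them on two explicit solutions and deduces Theorem~\ref{thm:main}. The finite places are treated in Section~\ref{sec:finite}, the infinite places in Sections~\ref{sec:identity}--\ref{sec:cases}.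

\section{Scaling and squares}\label{sec:scaling}

\begin{lemma}\label{lem:square}
Let $k$ be a field of characteristic $\ne2$ and let $E\in k[t]$ be nonzero of degree less than $d$. Then $t^{2d}+E$ is not a square in $k(t)$.
\end{lemma}

\begin{proof}
A polynomial that is the square of a rational function is the square of a polynomial. If $t^{2d}+E=s^2$, we may take $s$ monic of degree $d$. Then $(s-t^d)(s+t^d)=E\ne0$, while $s+t^d$ has leading coefficient $2\neq0$ and degree $d>\deg E$.
\end{proof}

In particular $t^{2d}+at+b$ is not a square for $d\ge2$ and $(a,b)\neq(0,0)$. If $(X,Y)$ solves the equation for $D$ and $\mu,c\in\mathbb C^*$, then $(X(\mu t),c^{-1/2}Y(\mu t))$ solves it for $cD(\mu t)$. So being Pellian is invariant under $D(t)\mapsto cD(\mu t)$. If $a\neq0$ and $\mu^{2d-1}=a$, the substitution $t=\mu s$ gives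
\begin{equation}\label{eq:scale}
t^{2d}+at+b=\mu^{2d}\bigl(s^{2d}+s+\mu^{-2d}b\bigr).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:ab} from Theorem~\ref{thm:main}]
If $a\ne0$, then by \eqref{eq:scale} the polynomial is Pellian if and only if $\mu^{-2d}b\in\mathcal P_d=\{0\}$. If $a=0$ and $b\neq0$, put $T=t^{2d}/b$; then
\[
(2T+1)^2-(2t^d/b)^2(t^{2d}+b)=(2T+1)^2-4T(T+1)=1.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:compl}]
For $\mu^{2d-1}=1$, formula \eqref{eq:scale} with $a=1$ gives $\mathcal P_d=\mu^{-2d}\mathcal P_d=\mu^{-1}\mathcal P_d$. So a nonzero element of $\mathcal P_d$ forces $|\mathcal P_d|\ge2d-1$. If $\mathcal P_d\ne\{0\}$ for infinitely many $d$, the union contains sets of unbounded size and is infinite; otherwise it is a finite union of finite sets, by the theorem of Masser and Zannier.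

For $d=2$ let $X_0=4t^4-4t^3+2t^2+2t-1$ and $Y_0=4t^2-4t+2$. Then
\begin{align*}
X_0^2&=16t^8-32t^7+32t^6-20t^4+16t^3-4t+1,\\
Y_0^2&=16t^4-32t^3+32t^2-16t+4,
\end{align*}
and multiplying out gives $Y_0^2(t^4+t+\frac12)=X_0^2+1$. Hence $(iX_0,iY_0)$ is a nontrivial solution for $D_{2,1/2}$.
\end{proof}

\section{The product formula for the leading coefficient}\label{sec:product}

From now on $d\ge2$, $b\ne0$, $D=D_{d,b}$, and
\[
N=2d-1,\qquad \kappa=\frac{N^N}{(N+1)^{N+1}}.
\]
If $(X,Y)$ is a nontrivial solution over a field of characteristic $0$ and $n=\deg X$, then $X^2-1=Y^2D$ shows that $\deg Y=n-d\ge0$ and that the leading coefficients of $X$ and $Y$ agree up to sign. We call the solution \emph{normalized} if they agree, which is achieved by replacing $Y$ by $-Y$, and we write $A\ne0$ for the common leading coefficient.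

\subsection*{Descent to a number field}

\begin{lemma}\label{lem:descent}
Let $d\ge3$ and $b\in\mathcal P_d$. Then there are a number field $K\ni b$ and a normalized solution with $X,Y\in K[t]$.
\end{lemma}

\begin{proof}
An automorphism $\sigma$ of $\mathbb C$ maps solutions for $b$ to solutions for $\sigma(b)$, so the finite set $\mathcal P_d$ is stable under $\operatorname{Aut}(\mathbb C)$. A transcendental $b$ has an infinite orbit, because each isomorphism $\mathbb Q(b)\to\mathbb Q(b+m)$, $b\mapsto b+m$, $m\in\mathbb Z$, extends to an automorphism of $\mathbb C$. So $b$ is algebraic.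

Take a nontrivial complex solution with $\deg X=n$. Consider the equation $X^2-Y^2D=1$ in the unknown coefficients of $X$ (degree $\le n$) and $Y$ (degree $\le n-d$), together with an extra unknown $z$ and the equation $zY_{n-d}=1$, where $Y_{n-d}$ is the coefficient of $t^{n-d}$ in $Y$. This polynomial system over $\mathbb Q(b)$ has a complex solution, so by the Nullstellensatz it has a solution in $\overline{\mathbb Q}$, hence in a number field $K\ni b$.
\end{proof}

For a place $v$ of $K$ let $|\cdot|_v$ be the absolute value that extends the usual real or $p$-adic absolute value of $\mathbb Q$ (so $|2|_v=\frac12$ for $v\mid 2$), and let $n_v=[K_v:\mathbb Q_v]/[K:\mathbb Q]$, where $\mathbb Q_v$ is the completion of $\mathbb Q$ below $v$. Then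
\[
\sum_vn_v\log|c|_v=0\quad(c\in K^*),\qquad \sum_{v\mid\infty}n_v=\sum_{v\mid2}n_v=1.
\]
The first identity is the \emph{product formula}. An infinite place is given by an embedding $\sigma:K\to\mathbb C$ through $|c|_v=|\sigma(c)|$. We write $\log^+x=\max(\log x,0)$.

\subsection*{The three local statements}

\begin{proposition}[finite places]\label{prop:finite}
Let $(X,Y)$ be a normalized solution over a number field $K\ni b$, and let $v$ be a finite place of $K$.
\begin{enumerate}
\item[(i)] If $v\nmid2$, then $\frac1n\log|2A|_v\le-\frac1{2d}\log^+|b|_v$.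
\item[(ii)] If $v\mid2$, then $\frac1n\log|2A|_v\le-\frac{\log4}N-\frac1{2d}\log^+\bigl(|b|_v4^{-1/N}\bigr)$.
\end{enumerate}
\end{proposition}

For a normalized solution over $\mathbb C$ put
\begin{equation}\label{eq:Lambda}
\Lambda=\frac Nn\log\bigl|X(-b)+(-b)^dY(-b)\bigr|,\qquad \eta=\frac{b^N}{\kappa},\qquad\lambda=\log|\eta|.
\end{equation}
The number $\Lambda$ is finite: since $D(-b)=b^{2d}$, the Pell--Abel equation at $t=-b$ says that $X(-b)+(-b)^dY(-b)$ has the inverse $X(-b)-(-b)^dY(-b)$. The normalization of $\eta$ is such that $D$ has a multiple root exactly when $\eta=1$ (see \eqref{eq:D} below).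

\begin{proposition}[an identity at infinite places]\label{prop:identity}
For every normalized solution over $\mathbb C$,
\[
\frac1n\log|2A|=\frac{\log4}N-\frac{\Lambda}{N^2}.
\]
\end{proposition}

\begin{proposition}[the archimedean bound]\label{prop:arch}
If $N\ge1000$, then $\Lambda\ge\frac12\lambda-\frac{23}2$ for every normalized solution over $\mathbb C$.
\end{proposition}

\subsection*{Two solutions worked by hand}

\begin{example}\label{ex:zero}
The excluded case $b=0$ shows the scale of the problem. In \eqref{eq:b0} we have $n=N$ and $2A=4$, so $\frac1n\log|2A|_v$ equals $\frac{\log4}N$ at $v=\infty$, equals $-\frac{\log 4}N$ at $v=2$, and vanishes at odd primes. These are the values given by Propositions~\ref{prop:finite} and~\ref{prop:identity} with equality and with $\Lambda=\log|X(0)|=0$. The terms $\pm\frac{\log4}N$ cancel in the product formula, and no proof that distinguishes $b\neq0$ from $b=0$ can afford to lose anything at this order. The decision falls at order $N^{-2}$, where $\Lambda$ lives.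
\end{example}

\begin{example}\label{ex:half}
Let $d=2$, $N=3$, $b=\frac12$ and take the solution $(iX_0,iY_0)$ from Section~\ref{sec:scaling} over $K=\mathbb Q(i)$, with $n=4$ and $2A=8i$. There is one infinite place and one place over $2$, each with $n_v=1$. At the place over $2$ we have $|b|_v=2$, and the bound in Proposition~\ref{prop:finite}(ii) is $-\frac23\log2-\frac14\cdot\frac13\log 2=-\frac34\log2$, which equals $\frac14\log|8i|_v$. At the infinite place, $X_0(-\frac12)=-\frac34$ and $Y_0(-\frac12)=5$, so $\Lambda=\frac34\log|-\frac34+\frac54|=-\frac34\log2$, and Proposition~\ref{prop:identity} reads $\frac34\log2=\frac23\log 2+\frac1{12}\log2$. The denominator of $b$ costs $\frac1{12}\log2$ at the place over $2$, and a negative $\Lambda$ pays for it at infinity.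
\end{example}

For large $d$ this balance is impossible. Take $b=1$. Then all terms $\log^+$ in Proposition~\ref{prop:finite} vanish, and the product formula forces the average of $\Lambda$ over the infinite places to be at most $0$. But $\eta=1/\kappa>eN$ at every infinite place by \eqref{eq:kappa} below, so $\Lambda>\frac12(\log N+1)-\frac{23}2$, which is positive for $N>e^{22}$. For general $b$ the numbers $|b|_v$, $v\mid\infty$, can be small on average only if $b$ has a denominator, and the proof shows that a denominator costs more than it gains.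

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $d\ge10^{10}$, suppose $0\ne b\in\mathcal P_d$, and take $K,X,Y$ from Lemma~\ref{lem:descent}. For $v\mid\infty$ let $\Lambda_v,\lambda_v$ be the quantities \eqref{eq:Lambda} for a corresponding embedding of $K$, so that $\lambda_v=N\log|b|_v-\log\kappa$. Put
\[
\overline\Lambda=\sum_{v\mid\infty}n_v\Lambda_v,\qquad S=\sum_{v\nmid2\infty}n_v\log^+|b|_v+\sum_{v\mid2}n_v\log^+\bigl(|b|_v4^{-1/N}\bigr)\ge0.
\]
The product formula for $2A$ and Propositions~\ref{prop:finite} and~\ref{prop:identity} give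
\[
0\le\Bigl(\frac{\log4}N-\frac{\overline\Lambda}{N^2}\Bigr)-\frac{\log4}N-\frac S{2d},
\]
that is, since $2d=N+1$,
\begin{equation}\label{eq:upper}
\overline\Lambda\le-\frac{N^2}{N+1}\,S.
\end{equation}
For $v\mid2$ we have $\log|b|_v\le\log^+(|b|_v4^{-1/N})+\frac{\log4}N$, so the finite places contribute at most $S+\frac{\log4}N$ to the product formula for $b$, and $N\sum_{v\mid\infty}n_v\log|b|_v\ge-NS-\log4$. Moreover
\begin{equation}\label{eq:kappa}
-\log\kappa=\log N+(N+1)\log\bigl(1+\tfrac1N\bigr)>\log N+1.
\end{equation}
Proposition~\ref{prop:arch} now yields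
\[
\overline\Lambda\ge\tfrac12\sum_{v\mid\infty}n_v\lambda_v-\tfrac{23}2>\tfrac12\bigl(-NS-\log4+\log N+1\bigr)-\tfrac{23}2.
\]
Together with \eqref{eq:upper},
\[
0>\Bigl(\frac{N^2}{N+1}-\frac N2\Bigr)S+\frac12\Bigl(\log\frac N4-22\Bigr),\qquad \frac{N^2}{N+1}-\frac N2=\frac{N(N-1)}{2(N+1)}\ge0.
\]
Hence $N<4e^{22}<1.44\cdot10^{10}$, which contradicts $N\ge2\cdot10^{10}-1$. So $\mathcal P_d\subset\{0\}$, and $0\in\mathcal P_d$ by \eqref{eq:b0}. For $3\le d<10^{10}$ each $\mathcal P_d$ is finite by the theorem of Masser and Zannier.
\end{proof}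

\begin{remark}\label{rem:slope}
The same computation works for large $N$ with any bound $\Lambda\ge c\lambda-C$ in which $0<c<1$ and $C$ do not depend on $N$, $n$, $b$. The condition $c>0$ brings in the term $c\log N$, and $c\le N/(N+1)$ keeps the coefficient of $S$ nonnegative. A bound $\Lambda\ge-C$ would not contradict \eqref{eq:upper}. The theorem of Masser and Zannier is used twice: to make $b$ algebraic, and for $d<10^{10}$.
\end{remark}

\section{Finite places: Gauss norms}\label{sec:finite}

Put $f=X+Y\sqrt D$ and $f'=X-Y\sqrt D$, so that $ff'=1$ and $f+f'=2X$. If an ultrametric absolute value cannot distinguish $f$ from its conjugate $f'$, then both have size $1$ and $2X$ has size at most $1$. We look for such absolute values among the extensions of Gauss norms.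

Fix a finite place $v$. Let $\mathbb C_v$ be the completion of an algebraic closure of $K_v$, with absolute value $|\cdot|=|\cdot|_v$; it is algebraically closed, and so is its residue field $\bar k$. For $\mu\in\mathbb C_v^*$ and $\rho=|\mu|$, the \emph{Gauss norm} $|\sum a_it^i|_\rho=\max_i|a_i|\rho^i$ is multiplicative (Gauss's lemma) and extends to an ultrametric absolute value on $F=\mathbb C_v(t)$ with the same values as $|\cdot|$. In the variable $s=t/\mu$ it is the maximum of the absolute values of the coefficients, so the residue field of the valuation ring $O_F$ is $\bar k(s)$, by reduction of coefficients. Let $L=F(\sqrt D)$, a quadratic extension of $F$ by Lemma~\ref{lem:square}.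

\begin{lemma}\label{lem:gauss}
Suppose $L=F(\theta)$, where $\theta$ is a root of a monic quadratic $q\in O_F[T]$ whose reduction $\bar q$ is irreducible over $\bar k(s)$. Then $|2A|\,\rho^n\le1$.
\end{lemma}

\begin{proof}
The elements $1,\theta$ form a basis of $L$ over $F$. Define $\|\alpha+\beta\theta\|=\max(|\alpha|_\rho,|\beta|_\rho)$. This function extends $|\cdot|_\rho$, satisfies the ultrametric inequality, and $\|c\xi\|=|c|\,\|\xi\|$ for $c\in\mathbb C_v$.

It is multiplicative. After scaling by elements of $\mathbb C_v^*$ it suffices to treat two elements of norm $1$. The elements of norm $\le1$ form the ring $O_F[\theta]\cong O_F[T]/(q)$, and those of norm $<1$ form the kernel of the reduction map onto $\bar k(s)[T]/(\bar q)$. This quotient is a field, so the product of two elements of norm $1$ has nonzero reduction and norm $1$.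

It is invariant under conjugation. The conjugate of $\theta$ is $c-\theta$ with $c\in O_F$, so the conjugate of $\alpha+\beta\theta$ is $(\alpha+\beta c)-\beta\theta$, whose norm is at most $\|\alpha+\beta\theta\|$; conjugating twice gives equality.

Hence $\|f\|=\|f'\|$ and $\|f\|\,\|f'\|=1$, so both norms are $1$, and $|2A|\rho^n\le|2X|_\rho=\|f+f'\|\le1$.
\end{proof}

The lemma gives $\frac1n\log|2A|\le-\log\rho$, so one wants $\rho$ large. For $v\nmid 2$ and $\rho>\max(1,|b|^{1/2d})$ the polynomial $D/\mu^{2d}$ reduces to the square $s^{2d}$; we take the radius at which this stops being the case.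

\begin{proof}[Proof of Proposition~\ref{prop:finite}(i)]
Here $\bar k$ has odd characteristic. If $|b|\le1$, take $\mu=1$ and $\theta=\sqrt D$: the reduction $s^{2d}+s+\bar b$ of $D$ is not a square in $\bar k(s)$ by Lemma~\ref{lem:square}, so $T^2-\bar D$ is irreducible and $|2A|\le1$. If $|b|>1$, take $\mu^{2d}=b$ and $\theta=\sqrt{D/b}$. Then $D/b=s^{2d}+\mu b^{-1}s+1$ with $|\mu b^{-1}|=|b|^{1/2d-1}<1$, so it reduces to $s^{2d}+1$, again not a square by Lemma~\ref{lem:square}. Here $\log\rho=\frac1{2d}\log|b|$.
\end{proof}

For $v\mid2$ and $|b|\le1$ the choice $\mu=1$, $\theta=\sqrt D$ is still admissible, since $\bar D$ has derivative $1$ and squares in characteristic $2$ have derivative $0$. But it gives only $|2A|\le1$, and Example~\ref{ex:zero} shows that we need the gain $\frac{\log4}N$. A better generator of $L$, whose equation reduces to an Artin--Schreier equation $T^2+T=\bar g$, allows a larger radius.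

\begin{proof}[Proof of Proposition~\ref{prop:finite}(ii)]
Write $\sqrt D=t^d(1+2\theta)$. Then $L=F(\theta)$, and $(1+2\theta)^2=D/t^{2d}$ becomes
\[
\theta^2+\theta=g,\qquad g=\tfrac14\bigl(t^{-N}+bt^{-2d}\bigr).
\]
As $|\frac14|=4$, the two terms of $g$ have norms $4\rho^{-N}$ and $4|b|\rho^{-2d}$. Take $\rho=\max\bigl(4^{1/N},(4|b|)^{1/2d}\bigr)$; it is an absolute value $|\mu|$ because $\mathbb C_v$ is algebraically closed. Both norms are at most $1$ and one of them equals $1$, so $g\in O_F$ reduces to
\[
\bar g=e_1\sigma^N+e_2\sigma^{N+1},\qquad\sigma=1/s,\quad (e_1,e_2)\ne(0,0).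
\]
Suppose $h^2+h=\bar g$ with $h\in\bar k(\sigma)$. A pole of $h$ of order $m$ at a point of $\bar k$ is a pole of $h^2+h$ of order $2m$, so $h\in\bar k[\sigma]$. The polynomials $h$ and $h+1$ are coprime, and their product $\bar g$ is nonzero and divisible by $\sigma^N$. So one of them is a nonzero multiple of $\sigma^N$, both have degree $\ge N$, and $\deg\bar g\ge2N>N+1$, a contradiction. Thus $T^2+T-\bar g$ is irreducible and Lemma~\ref{lem:gauss} applies. Finally,
\[
\log\rho=\frac{\log4}N+\frac1{2d}\log^+\bigl(4|b|\cdot4^{-2d/N}\bigr)=\frac{\log4}N+\frac1{2d}\log^+\bigl(|b|4^{-1/N}\bigr),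
\]
because $1-\frac{2d}N=-\frac1N$.
\end{proof}

\section{Infinite places: a reciprocity identity}\label{sec:identity}

Now $b\in\mathbb C^*$ and $(X,Y)$ is a normalized complex solution. Let $\mathcal C$ be the compact Riemann surface of the function field $\mathbb C(t)(y)$, $y^2=D(t)$, that is, the normalization of the projective curve $y^2=D(t)$; we do not assume that $D$ is squarefree. The surface is connected because $D$ is not a square, it contains the smooth points of the affine curve as an open subset, and it carries the involution $\iota:y\mapsto-y$. Over $t=\infty$ lie two points $\infty_\pm$, with $y\sim\pm t^d$ and local coordinate $1/t$. Since $D(-b)=b^{2d}\ne0$, over $t=-b$ lie the two points $P=(-b,(-b)^d)$ and $P'=\iota P$, with local coordinate $t+b$.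

\subsection*{Green's identities}
On a Riemann surface the expressions $\nabla\varphi\cdot\nabla\psi\,dx\,dy$ and $\partial_\nu\psi\,ds$, computed in a holomorphic coordinate $x+iy$, do not depend on the coordinate. If $\Omega$ is a compact region with smooth boundary and outer normal $\nu$, and $\varphi,\psi$ are harmonic near $\Omega$, then
\begin{equation}\label{eq:green}
\int_\Omega\nabla\varphi\cdot\nabla\psi=\oint_{\partial\Omega}\varphi\,\partial_\nu\psi\,ds=\oint_{\partial\Omega}\psi\,\partial_\nu\varphi\,ds.
\end{equation}
We apply this to regions from which small discs about logarithmic singularities are removed. Let $z$ be a coordinate centered at a point $a$, and let $\varphi=\alpha\log\frac1{|z|}+\varphi_0$, $\psi=\beta\log\frac1{|z|}+\psi_0$ with $\varphi_0,\psi_0$ harmonic near $a$. On $|z|=\varepsilon$, with $\nu$ pointing into the disc, $\partial_\nu\psi=\beta/\varepsilon+O(1)$ and $\varphi=\alpha\log\frac1\varepsilon+\varphi_0(a)+O(\varepsilon)$. Hence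
\begin{equation}\label{eq:circle}
\oint_{|z|=\varepsilon}\varphi\,\partial_\nu\psi\,ds=2\pi\beta\Bigl(\alpha\log\frac1\varepsilon+\varphi_0(a)\Bigr)+o(1)\qquad(\varepsilon\to0).
\end{equation}

\subsection*{Two harmonic functions}
The function $f=X+Yy$ is holomorphic off $\infty_\pm$ and satisfies $f\cdot(f\circ\iota)=1$, so it has no zeros there; and $f\sim2At^n$ at $\infty_+$. Thus $u=\frac1n\log|f|$ is harmonic off $\infty_\pm$, is odd under $\iota$, and satisfies $u=\log|t|+\frac1n\log|2A|+o(1)$ at $\infty_+$. By \eqref{eq:Lambda}, $\Lambda=Nu(P)$.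

To isolate the constant $\frac1n\log|2A|$ we compare $f$ with an explicit function. For $b=0$ the solution \eqref{eq:b0} is $2t^N+1+2t^{d-1}y=(t^d+y)^2/t$. For $b\neq0$ put
\[
f_0=\frac{(t^d+y)^2}{t+b}.
\]
Since $(t^d+y)(t^d-y)=-(t+b)$, we still have $f_0\cdot(f_0\circ\iota)=1$, and $f_0\sim4t^N$ at $\infty_+$. But now $f_0$ has a simple pole at $P$, where $t^d+y=2(-b)^d\ne0$, hence a simple zero at $P'$; where $t\ne-b,\infty$ both $f_0$ and $f_0\circ\iota$ are holomorphic, so there are no further zeros or poles. The function
\[
U=\log|f_0|-Nu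
\]
is odd under $\iota$ and bounded near $\infty_+$, hence near $\infty_-$. So it extends to a harmonic function on $\mathcal C\setminus\{P,P'\}$, the function $U+\log|t+b|$ is harmonic near $P$, and
\begin{equation}\label{eq:Uvalues}
U(\infty_+)=\log4-\frac Nn\log|2A|,\qquad\lim_P\bigl(U+\log|t+b|\bigr)=\log\bigl(4|b|^{2d}\bigr)-\Lambda.
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:identity}]
Apply \eqref{eq:green} to $u$ and $U$ on $\mathcal C$ minus coordinate discs of radius $\varepsilon$ about $\infty_\pm,P,P'$. The function $u$ has a singularity $\pm\log\frac1{|z|}$ at $\infty_\pm$ and is harmonic at $P,P'$; the function $U$ has a singularity $\log\frac1{|z|}$ at $P$, $-\log\frac1{|z|}$ at $P'$, and is harmonic at $\infty_\pm$. By \eqref{eq:circle},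
\[
\oint U\,\partial_\nu u\,ds\to2\pi\bigl(U(\infty_+)-U(\infty_-)\bigr),\qquad\oint u\,\partial_\nu U\,ds\to2\pi\bigl(u(P)-u(P')\bigr).
\]
The two limits are equal and both functions are odd, so $U(\infty_+)=u(P)=\Lambda/N$. Insert this in the first formula of \eqref{eq:Uvalues}.
\end{proof}

\section{A lower bound for $\Lambda$ by the Dirichlet principle}\label{sec:dirichlet}

By \eqref{eq:Uvalues}, a lower bound for $\Lambda$ is an upper bound for the constant term of $U$ at $P$. The function $U$ depends only on $\mathcal C$, $P$, $P'$: two odd harmonic functions with these singularities differ by an odd harmonic function on the compact surface $\mathcal C$, which is $0$. This is the source of the uniformity in $n$. In physical terms $U$ is the potential of a unit current from $P$ to $P'$, its constant term measures the resistance, and cutting away part of the conductor increases the resistance. So we bound the constant term by the corresponding constant for an $\iota$-stable subsurface containing $P$ and $P'$. It is explicit when the subsurface is a disc, and a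 disc arises as the double cover of a simply connected plane domain that contains exactly one branch point.

\subsection*{The coordinate $x$}
Put $x=-b/t$ and $Z(x)=x^N(1-x)/\kappa$. Then
\begin{equation}\label{eq:D}
D=b^{2d}x^{-2d}-bx^{-1}+b=b\,x^{-2d}\bigl(b^N-x^N(1-x)\bigr)=b\kappa\,x^{-2d}\bigl(\eta-Z(x)\bigr).
\end{equation}
The points $P,P'$ lie over $x=1$, where $Z(1)=0$ and $Z'(1)=-1/\kappa$, and the roots of $D$ correspond to the solutions of $Z(x)=\eta$. From $\kappa Z'(x)=x^{N-1}(N-(N+1)x)$ we see that the critical points of $Z$ are $0$, with value $0$, and $x_c=\frac N{N+1}$, with value $1$ and $Z''(x_c)\ne0$. The polynomial $Z$ does not depend on $b$, which enters only through the level $\eta$.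

\subsection*{Hyperbolic distance}
For a simply connected domain $V\subsetneq\mathbb C$ let $h_V$ be the hyperbolic distance of curvature $-1$, transported from the unit disc $\mathbb D$ by a conformal bijection. It is a conformal invariant, and $h_V\le h_{V'}$ on $V'$ if $V'\subset V$ (Schwarz--Pick lemma). In the right half plane $H=\{\operatorname{Re}s>0\}$,
\begin{equation}\label{eq:halfplane}
\cosh h_H(s_0,s_1)=\frac{|s_0|^2+|s_1|^2-2\operatorname{Im}s_0\operatorname{Im}s_1}{2\operatorname{Re}s_0\operatorname{Re}s_1},
\end{equation}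
and $h_H(s_0,s_1)=|\log(s_1/s_0)|$ for $s_0,s_1>0$. In the disc of center $c$ and radius $r$,
\begin{equation}\label{eq:disc}
\cosh h(a_0,a_1)=1+\frac{2r^2|a_0-a_1|^2}{(r^2-|a_0-c|^2)(r^2-|a_1-c|^2)},\qquad h(c,a)=\log\frac{r+|a-c|}{r-|a-c|}.
\end{equation}
We also use $e^h\le2\cosh h$, and Koebe's quarter theorem: if $\phi:\mathbb D\to\mathbb C$ is holomorphic and injective, then $\phi(\mathbb D)$ contains the disc of radius $|\phi'(0)|/4$ about $\phi(0)$.

\begin{proposition}\label{prop:dirichlet}
Let $V\subset\mathbb C\setminus\{0\}$ be a simply connected domain with $1\in V$ on which $Z-\eta$ has exactly one zero $x_*$, and assume that this zero is simple. Let $\Theta:V\to\mathbb D$ be a conformal bijection with $\Theta(x_*)=0$, and put $\rho=|\Theta(1)|$ and $r_V=(1-\rho^2)/(\kappa|\Theta'(1)|)$. Then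
\begin{equation}\label{eq:B1}
\Lambda\ge\log\frac{|\eta|\,(1-\rho)^2}{r_V\,\rho}.
\end{equation}
If moreover $x_c\notin V$, then
\begin{equation}\label{eq:B2}
\Lambda\ge\lambda-1-2h_V(1,x_*).
\end{equation}
\end{proposition}

The number $r_V$ is the conformal radius of $V$ at $1$, measured in the local coordinate $Z$.

\begin{proof}
\emph{The disc in $\mathcal C$.} We have $x_*\ne1$, since $Z(1)=0\neq\eta$; so $0<\rho<1$. View $D$ as a function of $x\in V$. By \eqref{eq:D}, $0\notin V$ and the hypothesis on the zeros, $D/\Theta$ is holomorphic and zero-free on the simply connected domain $V$, so $D/\Theta=G^2$ with $G$ holomorphic and zero-free. For $w\in\mathbb D$ let $x=\Theta^{-1}(w^2)$ and $j(w)=(t,y)=(-b/x,\,wG(x))$. Then $y^2=D(t)$, and $t$ is not a multiple root of $D$, so $j(w)$ is a smooth point of the affine curve and $j:\mathbb D\to\mathcal C$ is holomorphic. It is injective: $t$ determines $w^2$, and then $y$ determines $w$. Also $j(-w)=\iota j(w)$. The two square roots of $\Theta(1)$ are mapped to the two points over $x=1$; let $p$ be the one with $j(p)=P$.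 Then $j(-p)=P'$ and $|p|^2=\rho$.

\emph{The comparison function.} Fix $R$ with $|p|<R<1$, let $\Omega=\{|w|\le R\}$, and put
\[
M(w)=\log\left|\frac{(w+p)(R^2+\bar pw)}{(w-p)(R^2-\bar pw)}\right|.
\]
This is the potential of opposite charges at $\pm p$ and of their mirror images $\pm R^2/\bar p$, which lie outside $\Omega$. So $M$ is odd and harmonic near $\Omega$ except at $\pm p$. Its normal derivative vanishes on $|w|=R$. Indeed, there $R^2=w\bar w$, so $R\,\partial_\nu\log|(w-p)(R^2-\bar pw)|$ equals
\[
\operatorname{Re}\Bigl(\frac w{w-p}-\frac{\bar pw}{R^2-\bar pw}\Bigr)=\operatorname{Re}\Bigl(\frac w{w-p}-\frac{\bar p}{\bar w-\bar p}\Bigr)=\operatorname{Re}\frac{w-p}{w-p}=1,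
\]
and the numerator, obtained by replacing $p$ with $-p$, gives $1$ as well.

\emph{The energy inequality.} Write $U$ also for $U\circ j$. As $t+b$ and $w-p$ are both local coordinates at $P$, the functions $U+\log|w-p|$ and $M+\log|w-p|$ are harmonic near $p$; call their values at $p$ respectively $c_U$ and
\[
c_M=\log\frac{2|p|(R^2+\rho)}{R^2-\rho}.
\]
Remove the open discs of radius $\varepsilon$ about $\pm p$ from $\Omega$ and their images from $\mathcal C$, obtaining $\Omega_\varepsilon$ and $\mathcal C_\varepsilon\supset j(\Omega_\varepsilon)$. By \eqref{eq:green},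
\[
\int_{\mathcal C_\varepsilon}|\nabla U|^2=\oint U\partial_\nu U\,ds,\quad\int_{\Omega_\varepsilon}|\nabla M|^2=\oint M\partial_\nu M\,ds,\quad\int_{\Omega_\varepsilon}\nabla U\cdot\nabla M=\oint U\partial_\nu M\,ds.
\]
The circle $|w|=R$ contributes nothing to the last two integrals. The circle about $p$ contributes $2\pi(\log\frac1\varepsilon+c)+o(1)$ by \eqref{eq:circle} with $\alpha=\beta=1$, where $c=c_U,c_M,c_U$ in the three cases. About $-p$, oddness gives $\alpha=\beta=-1$ and the constant $-c$, hence the same contribution. Therefore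
\[
0\le\int_{\Omega_\varepsilon}|\nabla(U-M)|^2\le\int_{\mathcal C_\varepsilon}|\nabla U|^2-2\int_{\Omega_\varepsilon}\nabla U\cdot\nabla M+\int_{\Omega_\varepsilon}|\nabla M|^2=4\pi(c_M-c_U)+o(1).
\]
So $c_U\le c_M$, and $R\to1$ gives $c_U\le\log\frac{2|p|(1+\rho)}{1-\rho}$.

\emph{Change of coordinate.} Near $P$ we have $|t+b|=|b||x-1|/|x|\sim|b||x-1|$, and $w^2-p^2=\Theta(x)-\Theta(1)$ gives $2|p||w-p|\sim|\Theta'(1)||x-1|$. Since $1/|\Theta'(1)|=\kappa r_V/(1-\rho^2)$,
\[
\lim_P\bigl(U+\log|t+b|\bigr)=c_U+\log\frac{2|p||b|}{|\Theta'(1)|}\le\log\frac{4\rho(1+\rho)|b|}{(1-\rho)|\Theta'(1)|}=\log\frac{4|b|\kappa\,r_V\rho}{(1-\rho)^2}.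
\]
With \eqref{eq:Uvalues} and $|b|^{2d}/(|b|\kappa)=|\eta|$ this is \eqref{eq:B1}.

\emph{The second bound.} Let $m$ be an automorphism of $\mathbb D$ with $m(\Theta(1))=0$; then $|m'(\Theta(1))|=1/(1-\rho^2)$, and $\phi=(m\circ\Theta)^{-1}$ has $\phi(0)=1$ and $|\phi'(0)|=\kappa r_V$. If $x_c\notin V$, Koebe's theorem gives $\kappa r_V\le4|1-x_c|=\frac4{N+1}$, so $r_V\le4(1+\frac1N)^N<4e$. With $h=h_V(1,x_*)$, formula \eqref{eq:disc} gives $\rho=\frac{e^h-1}{e^h+1}$, hence $\frac\rho{(1-\rho)^2}=\frac{e^{2h}-1}4$. Thus $r_V\rho/(1-\rho)^2<e^{1+2h}$.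
\end{proof}

\section{Branches of the inverse of $Z$}\label{sec:branches}

By \eqref{eq:B2} we need, for each $\eta\neq0$, a domain $V$ in which $1$ is hyperbolically close to a root of $Z=\eta$, with bounds independent of $N$. We build $V$ from images of explicit domains under branches of $Z^{-1}$; distances are then computed in domains that do not involve $N$. This section constructs the branches and determines where their images overlap. Let $N\ge3$.

The polynomial $Z$ has degree $N+1$ and critical values $0,1$, so it is a covering of degree $N+1$ over $\mathbb C\setminus\{0,1\}$. We use the standard lifting properties: a holomorphic map from a domain to $\mathbb C\setminus\{0,1\}$ has a holomorphic lift with a prescribed value at a base point if generators of the fundamental group are mapped to loops whose lifts from that value are closed; and two lifts that agree at one point agree. We also use the following two facts. The image of a simply connected domain under an injective holomorphic map is a simply connected domain. If $V_1,V_2$ are simply connected domains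 and $V_1\cap V_2$ is nonempty and connected, then $V_1\cup V_2$ is simply connected (van Kampen's theorem).

\begin{lemma}\label{lem:chi}
Let $\mathcal D\subset\mathbb C\setminus\{1\}$ be a simply connected domain containing $0$. There is a unique holomorphic $\chi:\mathcal D\to\mathbb C$ with $Z\circ\chi=\operatorname{id}$ and $\chi(0)=1$. It is injective, and $0,x_c\notin\chi(\mathcal D)$. In $\chi(\mathcal D)$ the function $Z-\eta$ has exactly one zero $\chi(\eta)$, which is simple, if $\eta\in\mathcal D$, and no zero otherwise.
\end{lemma}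

\begin{proof}
Since $Z'(1)\neq0$, there is a local inverse near $0$ with $0\mapsto1$. The group $\pi_1(\mathcal D\setminus\{0\})$ is generated by a small circle about $0$, whose lift by the local inverse is closed. So the local inverse extends to a lift on $\mathcal D\setminus\{0\}$, uniquely. The rest follows from $Z\circ\chi=\operatorname{id}$: if $\chi(z)=0$, then $z=0$, but $\chi(0)=1$; if $\chi(z)=x_c$, then $z=1\notin\mathcal D$; and $Z'(\chi)\chi'=1$.
\end{proof}

Let $\chi_0$ be the branch on $\mathbb C\setminus[1,\infty)$. To cross the slit we uniformize the region $|Z|>1$ by the logarithm $\ell$ of $Z$. Put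
\[
H=\{\operatorname{Re}\ell>0\},\qquad T=\{\ell\in H:-2\pi<\operatorname{Im}\ell<0\},\qquad\Gamma=2\pi i(N+1)\mathbb Z.
\]

\begin{lemma}\label{lem:Phi}
There is a holomorphic map $\Phi:H\to\mathbb C$ with image $\{|Z|>1\}$ such that $Z(\Phi(\ell))=e^\ell$, such that $\Phi(\ell)=\Phi(\ell')$ if and only if $\ell-\ell'\in\Gamma$, and such that
\begin{equation}\label{eq:glue}
\Phi(\ell)=\chi_0(e^\ell)\qquad(\ell\in T).
\end{equation}
\end{lemma}

\begin{proof}
By the maximum principle every component of $E=\{|Z|>1\}$ is unbounded, so it meets, and then contains, the set $\{|x|>r\}\subset E$ for large $r$. Thus $E$ is connected, and $Z:E\to\{|z|>1\}$ is a connected covering of degree $N+1$. The universal covering $\exp:H\to\{|z|>1\}$ has group $2\pi i\mathbb Z$, whose only subgroup of index $N+1$ is $\Gamma$; so it factors as $Z\circ\Phi$ with $\Phi:H\to E$ the quotient by $\Gamma$. On $T$ the maps $\Phi(\ell+2\pi ik)$, $k$ mod $N+1$, are lifts of $\exp$ that take all $N+1$ possible values at a given point. The lift $\chi_0(e^\ell)$ is therefore one of them, and a translation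 of $\Phi$ gives \eqref{eq:glue}.
\end{proof}

The boundary points $2\pi ik$ of $H$ lie over the critical value $1$. Modulo $\Gamma$, two of them correspond to the critical point $x_c$, and across the others $\Phi$ continues. We need this for $k=1$.

\begin{lemma}\label{lem:extend}
Let $B=\{|\ell-2\pi i|<2\pi\}$ and $Q=H\cup B$. Then $\Phi$ extends holomorphically to $Q$ with $Z(\Phi(\ell))=e^\ell$. On $Q$ we have $\Phi\neq0$ and $Z'(\Phi)\ne0$, in particular $\Phi\neq x_c$.
\end{lemma}

\begin{proof}
Near $x_c$ there is a coordinate $\xi$ with $Z=1-\xi^2$, and the other $N-1$ points of $Z^{-1}(1)$ are not critical. So for small $\varepsilon>0$ the preimage of $\{|z-1|<\varepsilon\}$ is the disjoint union of open sets $W,W_1,\dots,W_{N-1}$, where $x_c\in W$, each $z\neq1$ in the disc has two preimages in $W$, and each $W_i$ is mapped bijectively onto the disc.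

Choose $\delta\in(0,\pi)$ with $|e^\ell-1|<\varepsilon$ for $|\ell|<\delta$, and let $S_\delta=\{\ell\in H:|\ell|<\delta\}$. The maps $\Phi_k(\ell)=\Phi(\ell+2\pi ik)$ on $S_\delta$, $k$ mod $N+1$, give the $N+1$ distinct preimages of $e^\ell$. As $S_\delta$ is connected, each $\Phi_k$ takes values in a single one of $W,W_1,\dots,W_{N-1}$, and exactly two of them take values in $W$.

We identify these two. The map $Z:(x_c,1]\to[0,1)$ is a decreasing bijection, and by uniqueness of lifts its inverse is $\chi_0|_{[0,1)}$. So $\chi_0(z)\to x_c$ as $z\uparrow1$, and $\chi_0$ maps the connected set $\{|z-1|<\varepsilon\}\setminus[1,\infty)$ into $W$. By \eqref{eq:glue}, $\chi_0(e^\ell)=\Phi_0(\ell)$ for $\ell\in S_\delta$ with $\operatorname{Im}\ell<0$, and $\chi_0(e^\ell)=\Phi_{-1}(\ell)$ for $\ell\in S_\delta$ with $\operatorname{Im}\ell>0$. So the two maps are $\Phi_0$ and $\Phi_{-1}$. Since $N+1\ge3$, the map $\Phi_1$ is neither of them and takes values in some $W_i$. Hence $(Z|_{W_i})^{-1}(e^\ell)$ is holomorphic on $\{|\ell-2\pi i|<\delta\}$ and agrees with $\Phi$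 on the part of this disc in $H$.

In $B$ we have $e^\ell\ne0$, and $e^\ell=1$ only at $2\pi i$. The group $\pi_1(B\setminus\{2\pi i\})$ is generated by a small circle about $2\pi i$, around which the germ just found is single-valued. So it extends to a holomorphic lift of $\exp$ on $B$, which agrees with $\Phi$ on the convex set $B\cap H$ by the identity theorem. The last assertions follow from $Z(\Phi)=e^\ell\ne0$ and $Z'(\Phi)\Phi'=e^\ell\neq0$.
\end{proof}

\begin{lemma}\label{lem:overlap}
\begin{enumerate}
\item[(a)] If $\ell,\ell'\in Q$ and $\Phi(\ell)=\Phi(\ell')$, then $\ell-\ell'\in\Gamma$.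
\item[(b)] Let $\ell\in Q$ and $z\in\mathbb C\setminus[1,\infty)$ with $\Phi(\ell)=\chi_0(z)$ and $z\notin(0,1)$; the last condition is automatic if $\ell\in H$. Then $z\notin[0,\infty)$, and $\ell-\ell'\in\Gamma$ for the $\ell'$ with $e^{\ell'}=z$, $-2\pi<\operatorname{Im}\ell'<0$.
\end{enumerate}
\end{lemma}

\begin{proof}
We push everything to the right, into $H$. The set $Q$ is stable under $\ell\mapsto\ell+s$, $s\ge0$: a point of $B\setminus H$ moves toward the imaginary axis and stays in $B$ until it enters $H$.

(a) Here $e^\ell=e^{\ell'}$, so $\Phi(\ell+s)$ and $\Phi(\ell'+s)$, $s\ge0$, lift the same path under $Z$. The set of $s$ where they agree contains $0$, is closed, and is open because $Z$ is locally injective at the points of $\Phi(Q)$. So they agree for large $s$, and Lemma~\ref{lem:Phi} applies.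

(b) Applying $Z$ gives $z=e^\ell\neq0$, with $|z|>1$ if $\ell\in H$. So $ze^s\notin[0,\infty)$ for $s\ge0$, and the argument of (a) gives $\Phi(\ell+s)=\chi_0(ze^s)$ for all $s\ge0$. For large $s$ the right side is $\Phi(\ell'+s)$ by \eqref{eq:glue}, and Lemma~\ref{lem:Phi} applies.
\end{proof}

\section{Choice of the domain: proof of Proposition~\ref{prop:arch}}\label{sec:cases}

Let $N\ge1000$. We distinguish four cases, which cover all $\eta\ne0$.

\subsection*{Case 1: $|\eta|\le\frac12$}
Take $V=\chi_0(\mathbb D)$, which is admissible in Proposition~\ref{prop:dirichlet} by Lemma~\ref{lem:chi}, and $\Theta=(Z-\eta)/(1-\bar\eta Z)$. Then $\rho=|\eta|$ and $|\Theta'(1)|=(1-|\eta|^2)/\kappa$, so $r_V=1$. By \eqref{eq:B1},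
\[
\Lambda\ge2\log(1-|\eta|)\ge-2\log2>\tfrac12\lambda-\tfrac{23}2,
\]
as $\lambda<0$. The first bound tends to $0$ as $b\to0$, in agreement with Example~\ref{ex:zero}.

\subsection*{Case 2: $\frac12<|\eta|<e^2$ and $\tau=|\eta-1|\ge\frac1{100}$}
We slit the plane from the critical value $1$ in a direction away from $\eta$. Let $\operatorname{Im}\eta\ge0$; otherwise use the complex conjugate slit and map. Let $\mathcal D=\mathbb C\setminus\{1-is:s\ge0\}$ and $V=\chi(\mathcal D)$, $x_*=\chi(\eta)$, with $\chi$ from Lemma~\ref{lem:chi}. The principal root $(i(1-z))^{1/2}$ maps $\mathcal D$ conformally onto the right half plane, with $0\mapsto s_0=e^{i\pi/4}$ and $\eta\mapsto s_1$, where $|s_1|^2=|\eta-1|=\tau$ and $|\arg s_1|\le\frac\pi4$ because $\operatorname{Re}(i(1-\eta))=\operatorname{Im}\eta\ge0$. Put $a=|s_1|=\sqrt\tau$. Then $2\operatorname{Re}s_0\operatorname{Re}s_1\ge a$ and $2|\operatorname{Im}s_0\operatorname{Im}s_1|\le a$, so by \eqref{eq:halfplane}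
\[
\cosh h_V(1,x_*)\le\frac{1+a^2+a}{a}=a+1+\frac1a\le11.1;
\]
indeed $\frac1{10}\le a\le\sqrt{1+e^2}$, and the convex function $a+1+\frac1a$ has the endpoint values $11.1$ and $4.24\ldots$. Hence $2h_V(1,x_*)\le2\log22.2<6.21$. By \eqref{eq:B2} and $\frac12\lambda>-\frac12\log2>-0.35$, we get $\Lambda\ge\lambda-7.21\ge\frac12\lambda-7.56$.

\subsection*{Case 3: $|\eta|\ge e^2$}
In the slit plane of Case 2 the estimate for $2h_V$ grows like $\log\tau\approx\lambda$ and cancels the term $\lambda$ in \eqref{eq:B2}, whereas Remark~\ref{rem:slope} requires a positive multiple of $\lambda$ to survive. We therefore enlarge $V$ across the slit so that, for $|z|>1$, it covers an angle $4\pi$ instead of $2\pi$; this halves the distance.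

Write $\eta=e^{\lambda+i\theta}$ with $\theta\in[-2\pi,0)$, and put
\[
O=\{\ell\in H:|\operatorname{Im}\ell-\theta|<2\pi\}\supset T,\qquad V=\chi_0\bigl(\mathbb C\setminus[1,\infty)\bigr)\cup\Phi(O).
\]
The map $\Phi$ is injective on $O$ because $4\pi<2\pi(N+1)$. The two pieces of $V$ meet exactly in $\Phi(T)$. Indeed $\Phi(T)$ lies in both by \eqref{eq:glue}; and if $\Phi(\ell)=\chi_0(z)$ with $\ell\in O$, Lemma~\ref{lem:overlap}(b) gives $\ell'\in T$ with $\ell-\ell'\in\Gamma$, while $|\operatorname{Im}(\ell-\ell')|<4\pi$, so $\ell=\ell'\in T$. As $\Phi(T)$ is connected, $V$ is simply connected, and $0,x_c\notin V$. In $O$ the equation $e^\ell=\eta$ has the single solution $\lambda+i\theta$, so the only zero of $Z-\eta$ in $\Phi(O)$ is $x_*=\Phi(\lambda+i\theta)$, and it is simple. In the first piece there is no zero if $\eta\in[1,\infty)$, and otherwise the only zero is $\chi_0(\eta)=x_*$, by \eqref{eq:glue}.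

We go from $1$ to $x_*$ through $\chi_0(-e^2)=\Phi(2-i\pi)$. The map $\sqrt{1-z}$ takes $\mathbb C\setminus[1,\infty)$ onto the right half plane and $0,-e^2$ to $1,\sqrt{1+e^2}$, so the first step has length at most $\frac12\log(1+e^2)<1.064$. For the second step, $\sin$ maps $\{|\operatorname{Re}\zeta|<\frac\pi2,\ \operatorname{Im}\zeta>0\}$ conformally onto the upper half plane and $\sinh\zeta=-i\sin(i\zeta)$; so $\sinh\frac{\ell-i\theta}4$ maps $O$ conformally onto the right half plane. The points $2-i\pi$ and $\lambda+i\theta$ go to $s_0=\sinh\frac{2+i\delta}4$, where $\delta=-\pi-\theta$, $|\delta|\le\pi$, and to $s_1=\sinh\frac\lambda4>0$. We have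
\[
\operatorname{Re}s_0=\sinh\tfrac12\cos\tfrac\delta4\ge0.3684,\qquad|s_0|^2=\sinh^2\tfrac12+\sin^2\tfrac\delta4\le0.7716,
\]
so by \eqref{eq:halfplane} the distance $h$ of the two points in $O$ satisfies
\[
e^h\le\frac{s_1^2+|s_0|^2}{s_1\operatorname{Re}s_0}\le2.715\,s_1+\frac{2.095}{s_1}.
\]
Since $e^{-\lambda/4}s_1<\frac12$ and $e^{-\lambda/4}/s_1=2/(e^{\lambda/2}-1)\le2/(e-1)$, we get $e^{h-\lambda/4}<1.358+2.439<3.8$, so $2h<\frac12\lambda+2.68$. By \eqref{eq:B2}, $\Lambda\ge\lambda-1-2.13-\frac12\lambda-2.68=\frac12\lambda-5.81$.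

\subsection*{Case 4: $|\eta-1|<\frac1{100}$}
As $\eta\to1$ two roots of $Z=\eta$ merge at $x_c$, the estimate of Case 2 blows up, and for $\eta=1$ the root $x_c$ is double and not admissible. We let $V$ avoid both roots by cutting a sector around $\eta$ out of the domain of $\chi_0$, and we reach instead the root on the next sheet, near $\Phi(2\pi i)$, by way of $H$; see Figure~\ref{fig:case4}. Let $\log\eta$ be the principal value, so $|\log\eta|\le\frac{1/100}{1-1/100}=\frac1{99}$. Put
\begin{gather*}
\Sigma=\bigl\{\tfrac9{10}+re^{i\alpha}:r\ge0,\ |\alpha|\le\tfrac\pi{10}\bigr\},\qquad\Delta=\mathbb C\setminus\Sigma,\\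
H'=\bigl\{\operatorname{Re}\ell>\tfrac1{50},\ |\operatorname{Im}\ell|<2000\bigr\},\qquad B'=\{|\ell-2\pi i|<6.25\},\\
V=\chi_0(\Delta)\cup\Phi(H')\cup\Phi(B').
\end{gather*}
Here $0\in\Delta\subset\mathbb C\setminus[1,\infty)$ and $B'\subset B$, so $0,x_c\notin V$. Also $\eta\in\Sigma$, because the distance from $1$ to $\partial\Sigma$ is $\frac1{10}\sin\frac\pi{10}>\frac1{100}$. Imaginary parts in $H'\cup B'$ differ by less than $4000<2\pi(N+1)$, so $\Phi$ is injective on $H'\cup B'$ by Lemma~\ref{lem:overlap}(a). This is where $N\ge1000$ is used.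

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.3]
\fill[gray!20] (0.5,-8.5) rectangle (13,13.5);
\filldraw[fill=gray!20] (0,6.28) circle (5.8);
\draw (0.5,-8.5) -- (0.5,13.5);
\draw[->] (0,-9) -- (0,14.3) node[left] {$\operatorname{Im}\ell$};
\draw[dashed] (0,0) -- (13,0);
\draw[dashed] (0,-6.28) -- (13,-6.28);
\node at (0,0) {$\times$}; \node[left] at (-0.2,-0.4) {$0$};
\node at (0,-6.28) {$\times$}; \node[left] at (-0.2,-6.28) {$-2\pi i$};
\draw[thick] (2,-3.14) .. controls (8,-1) and (8,5) .. (2.4,6.28) -- (-0.4,6.28);
\fill (2,-3.14) circle (0.22) node[below right] {$\ell_1$};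
\fill (2.4,6.28) circle (0.22) node[above] {$\ell_2$};
\fill (-0.4,6.28) circle (0.22) node[left] {$\ell_*$};
\node at (-3,9) {$B'$}; \node at (11,11.5) {$H'$}; \node at (11,-3.14) {$T$};
\end{tikzpicture}
\caption{The $\ell$-plane for $\eta$ close to $1$ (not to scale). The map $\Phi$, a branch of $Z^{-1}(e^\ell)$, is injective on the shaded union of the half-strip $H'$ and the disc $B'$ about $2\pi i$. In the strip $T$ between the dashed lines $\Phi(\ell)=\chi_0(e^\ell)$; there the third piece $\chi_0(\Delta)$ of $V$, which contains $x=1$, is attached. Near the crosses $\Phi$ is close to the critical point $x_c$. The distance from $1$ to the root $\Phi(\ell_*)$ is estimated through $\Phi(\ell_1)$ and $\Phi(\ell_2)$.}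
\label{fig:case4}
\end{figure}

\emph{$V$ is simply connected.} We compute the three intersections.

First, $\chi_0(\Delta)\cap\Phi(H')=\Phi(T')$ with $T'=\{\ell\in H'\cap T:e^\ell\notin\Sigma\}$. The inclusion $\supset$ is \eqref{eq:glue}. Conversely, if $\Phi(\ell)=\chi_0(z)$ with $\ell\in H'$, $z\in\Delta$, then in Lemma~\ref{lem:overlap}(b) we have $|\operatorname{Im}(\ell-\ell')|<2007<2\pi(N+1)$, so $\ell=\ell'\in T'$. The set $T'$ is connected. For fixed $a>\frac1{50}$ we have $\frac9{10}e^{-a}<1$, so
\[
\frac{\partial}{\partial\beta}\arg\bigl(e^{a+i\beta}-\tfrac9{10}\bigr)=\operatorname{Re}\frac1{1-\frac9{10}e^{-a-i\beta}}>0,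
\]
and a continuous argument increases from $-2\pi$ through $-\pi$ to $0$ as $\beta$ runs from $-2\pi$ through $-\pi$ to $0$. The point $e^{a+i\beta}$ is outside $\Sigma$ exactly when this argument lies in $(-2\pi+\frac\pi{10},-\frac\pi{10})$. So each vertical section of $T'$ is an interval that meets the ray $\{\operatorname{Re}\ell>\frac1{50},\ \operatorname{Im}\ell=-\pi\}\subset T'$.

Second, $\Phi(H')\cap\Phi(B')=\Phi(H'\cap B')$ by injectivity, and $H'\cap B'$ is convex and nonempty.

Third, $\chi_0(\Delta)\cap\Phi(B')=\emptyset$. Otherwise this is a nonempty open set, its image under $Z$ is open, and so it contains a point $\Phi(\ell)=\chi_0(z)$ with $\ell\in B'$ and $z\notin(0,1)$. Lemma~\ref{lem:overlap}(b) gives $\ell-\ell'\in\Gamma$, but $0<\operatorname{Im}\ell<4\pi$ and $-2\pi<\operatorname{Im}\ell'<0$ give $0<\operatorname{Im}(\ell-\ell')<6\pi<2\pi(N+1)$.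

By van Kampen's theorem $\chi_0(\Delta)\cup\Phi(H')$ is simply connected; it meets $\Phi(B')$ in the connected set $\Phi(H'\cap B')$, so $V$ is simply connected.

\emph{Zeros of $Z-\eta$ in $V$.} There is none in $\chi_0(\Delta)$, as $\eta\notin\Delta$, and none in $\Phi(H')$, where $|Z|>e^{1/50}>1.01>|\eta|$. The solutions of $e^\ell=\eta$ are $\log\eta+2\pi ik$, and for $k\neq1$ their distance from $2\pi i$ is at least $2\pi-\frac1{99}>6.25$. So the only zero is $x_*=\Phi(\ell_*)$ with $\ell_*=2\pi i+\log\eta\in B'$, and it is simple by Lemma~\ref{lem:extend}.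

\emph{The distance.} Let $\ell_1=2-i\pi$ and $\ell_2=2.4+2\pi i$.

(a) From $1=\chi_0(0)$ to $\chi_0(-e^2)=\Phi(\ell_1)$ in $\chi_0(\Delta)$. The map $1-\frac{10}9z$ takes $\Delta$ onto the sector $|\arg|<\frac{9\pi}{10}$, so $(1-\frac{10}9z)^{5/9}$ takes it onto the right half plane, and the distance is $\frac59\log(1+\frac{10}9e^2)<1.24$.

(b) From $\ell_1$ to $\ell_2$ in the disc of radius $1000$ and center $c=1000.02+\frac{i\pi}2$, which is contained in $H'$. We have
\begin{gather*}
10^6-|\ell_1-c|^2=10^6-998.02^2-\tfrac94\pi^2>3933,\\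
10^6-|\ell_2-c|^2=10^6-997.62^2-\tfrac94\pi^2>4732,
\end{gather*}
and $|\ell_1-\ell_2|^2=0.16+9\pi^2<89$. By \eqref{eq:disc}, $\cosh h<1+\frac{2\cdot10^6\cdot89}{3933\cdot4732}<10.6$, so $h<\log21.2<3.06$.

(c) From $\ell_2$ to $\ell_*$ in $B'$, through the center. As $|\ell_2-2\pi i|=2.4$ and $|\ell_*-2\pi i|<0.0102$, formula \eqref{eq:disc} bounds the distance by $\log\frac{8.65}{3.85}+\log\frac{6.2602}{6.2398}<0.82$.

Hence $h_V(1,x_*)<5.12$. By \eqref{eq:B2} and $\frac12\lambda>\frac12\log0.99>-0.01$,
\[
\Lambda\ge\lambda-11.24\ge\tfrac12\lambda-11.25>\tfrac12\lambda-\tfrac{23}2.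
\]
This completes the proof of Proposition~\ref{prop:arch}, and with it the proofs of Theorems~\ref{thm:main} and~\ref{thm:ab}.

\begin{thebibliography}{1}

\bibitem{torsion}
\emph{Torsion in algebraic groups and problems which arise},
\texttt{https://ems.press/content/book-chapter-files/28282?nt=1}.

\end{thebibliography}
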